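\title{Zariski embedded normal subgroups need not be Markov embedded}

\begin{abstract}
A subgroup $H$ of a group $G$ is Zariski embedded if the Zariski topology of $G$, generated by solution sets of one-variable equations, induces on $H$ the Zariski topology of $H$. It is Markov embedded if the same holds for the Markov topology, the intersection of all Hausdorff group topologies. We construct, in ZFC, a group $G=A\rtimes F$ with $A$ a countable elementary abelian $p$-group and $F$ free, such that $A$ is Zariski embedded but not Markov embedded in $G$. The Zariski topology of $G$ induces on $A$ the cofinite topology, which is the coarsest $T_1$ topology. The Markov topology of $G$ induces the Bohr topology of $A$, which is the finest topology that a Markov topology can induce on $A$ as a normal subgroup. In the other direction, the two topologies of $G$ induce the same topology on a countable normal subgroup $H$ whenever $G/C_G(H)$ is countable.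
\end{abstract}


\section{The question and the answer}

\subsection{Two topologies on a group}
Let $G$ be a group with identity $e$, and let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a letter $x$. Its elements are words
\begin{equation}\label{eq:word}
w(x)=g_1x^{\varepsilon_1}g_2x^{\varepsilon_2}\cdots g_nx^{\varepsilon_n}g_{n+1},\qquad n\ge0,\ g_t\in G,\ \varepsilon_t\in\mathbb Z ,
\end{equation}
and each $w$ defines a map $G\to G$, $g\mapsto w(g)$. The solution sets
\[
E_w=\{g\in G: w(g)=e\}
\]
are the \emph{elementary algebraic subsets} of $G$. The \emph{Zariski topology} $\mathfrak Z_G$ is the topology that has the elementary algebraic sets as a subbase of closed sets. Since $\{a\}=E_{xa^{-1}}$, it is $T_1$. The \emph{Markov topology} $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$, so a set is $\mathfrak M_G$-closed exactly when it is closed in every Hausdorff group topology on $G$.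

If $\tau$ is a Hausdorff group topology, then $g\mapsto w(g)$ is $\tau$-continuous and $E_w$ is $\tau$-closed. Hence
\begin{equation}\label{eq:ZM}
\mathfrak Z_G\subseteq\mathfrak M_G .
\end{equation}
Thus $\mathfrak Z_G$ records the sets that are closed in every Hausdorff group topology for an algebraic reason, and $\mathfrak M_G$ records all sets with this property.

\subsection{Subgroups}
For a topology $\mathfrak T$ on $G$ and a subgroup $H$, let $\mathfrak T|_H$ be the induced topology. The subgroup $H$ is \emph{Zariski embedded} in $G$ if $\mathfrak Z_G|_H=\mathfrak Z_H$, and \emph{Markov embedded} in $G$ if $\mathfrak M_G|_H=\mathfrak M_H$. One always has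
\begin{equation}\label{eq:ZH}
\mathfrak Z_H\subseteq\mathfrak Z_G|_H ,
\end{equation}
because a word with coefficients in $H$ is also a word with coefficients in $G$. So $H$ is Zariski embedded exactly when equations with coefficients outside $H$ yield no new closed sets inside $H$.

\begin{example}\label{ex:transvection}
Let $p$ be a prime and $A$ an $\mathbb F_p$-vector space with basis $b_1,b_2,\dots$. For $w\in A[x]$ and $a\in A$ one has, additively, $w(a)=ma+c$ with $m=\sum\varepsilon_t$ and $c=\sum g_t$. So $E_w$ is empty, a point, or $A$, and $\mathfrak Z_A$ is the cofinite topology. Now let $f\colon A\to\mathbb F_p$ be the linear functional with $f(b_1)=1$ and $f(b_n)=0$ for $n\ge2$, let $k$ be the transvection $k(a)=a+f(a)b_2$, and let $G=A\rtimes\langle k\rangle$. The equation $kxk^{-1}x^{-1}=e$ has in $A$ the solution set $\ker(k-1)=\ker f$, an infinite proper subset. So $A$ is not Zariski embedded in this $G$.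
\end{example}

The question studied here is posed in \cite{thesis}: \emph{if a subgroup, or a normal subgroup, $H$ of $G$ is Zariski embedded in $G$, must it be Markov embedded in $G$?}

For countable $G$ the answer is positive, because of the following theorem.

\begin{theorem}[Markov \cite{markov}]\label{thm:markov}
If $P$ is a countable group, then $\mathfrak M_P=\mathfrak Z_P$.
\end{theorem}

So for countable $G$ the two kinds of embedding are the same. A counterexample has to live in an uncountable group, where a set may be closed in every Hausdorff group topology although no equations produce it.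

\subsection{Results}
Let $A$ and $f$ be as in Example~\ref{ex:transvection}, for an arbitrary fixed prime $p$, and let $\mathcal P$ be the topology on $A$ whose neighborhood base at $0$ consists of all finite-index subgroups. It is a Hausdorff group topology.

\begin{theorem}\label{thm:A}
There is a free group $F$ of rank at most $\mathfrak c$ acting on $A$ by automorphisms such that, for $G=A\rtimes F$ and its normal subgroup $A$:
\begin{enumerate}
\item[(1)] $\mathfrak Z_G|_A=\mathfrak Z_A=\mathfrak M_A$ is the cofinite topology of $A$;
\item[(2)] every Hausdorff group topology on $G$ induces on $A$ a topology containing $\mathcal P$, and $\mathfrak M_G|_A=\mathcal P$.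
\end{enumerate}
Consequently $A$ is Zariski embedded but not Markov embedded in $G$.
\end{theorem}

The last sentence follows from (1) and (2): the hyperplane $\ker f$ is $\mathcal P$-closed, infinite and different from $A$, so $\mathcal P$ is not the cofinite topology. Hence the answer to the question is negative for normal subgroups, and therefore also for arbitrary subgroups. The proof is in ZFC.

The next theorem shows that the example is extremal, and that a countable normal subgroup $H$ can serve as an example only if $G/C_G(H)$ is uncountable. The \emph{Bohr topology} of an abelian group $H$ is the initial topology for all homomorphisms from $H$ to the circle group $\mathbb T$.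

\begin{theorem}\label{thm:B}
Let $H$ be a normal subgroup of a group $G$.
\begin{enumerate}
\item[(1)] If $H$ is abelian, then $\mathfrak M_G|_H$ is contained in the Bohr topology of $H$.
\item[(2)] If $H$ and $G/C_G(H)$ are countable, then $\mathfrak M_G|_H=\mathfrak Z_G|_H$. Hence in this range $H$ is Zariski embedded if and only if it is Markov embedded.
\end{enumerate}
\end{theorem}

Every character of $A$ takes values in the $p$-th roots of unity, so the Bohr topology of $A$ is $\mathcal P$. In Theorem~\ref{thm:A}, then, $\mathfrak Z_G|_A$ is the coarsest $T_1$ topology on $A$, while $\mathfrak M_G|_A$ is the finest topology that Theorem~\ref{thm:B}(1) allows. Moreover $A$ is countable and $|G/C_G(A)|\le|F|\le\mathfrak c$. So in Theorem~\ref{thm:B}(2) countability of $G/C_G(H)$ cannot be weakened to $|G/C_G(H)|\le\mathfrak c$.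

\subsection{Idea of the construction}
In $G=A\rtimes F$ a one-variable equation, restricted to $A$, becomes a linear equation $ra=c$ with $r$ in the group ring $\mathbb F_p[F]$. So $A$ will be Zariski embedded if every nonzero $r$ has finite kernel on $A$. On the other hand, a Hausdorff group topology on $G$ induces a topology on $A$ for which all of $F$ acts by homeomorphisms. To force that topology to contain $\mathcal P$ we want $F$ to contain many automorphisms.

The two wishes pull in opposite directions. If $F$ induced all automorphisms of $A$, as the second wish suggests, then the transvection of Example~\ref{ex:transvection} would ruin the first. We take one automorphism $k_i$ for each of at most $\mathfrak c$ requirements, and let $F$ be free on the corresponding letters. Each $k_i$ is built by a back-and-forth construction. The image or preimage assigned to each new basis vector has its last nonzero coordinate at a place chosen from an infinite set $B_i\subseteq\{1,2,\dots\}$, and the sets $B_i$ are almost disjoint. Finite kernels then come from leading terms. Given a finite subset of $F$, for every nonzero $x$ in a suitable subspace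 of finite codimension the vectors $wx$, with $w$ in the finite subset, have their last nonzero coordinates at pairwise different places. So no nontrivial combination of them vanishes, and the kernel of the corresponding $r$ meets this subspace only in $0$.

Section~\ref{sec:prelim} collects general facts. Section~\ref{sec:reduction} states what is needed from the action and deduces (1) and (2) of Theorem~\ref{thm:A} from it. Sections~\ref{sec:automorphisms} and~\ref{sec:kernels} construct the action, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

\section{Topologies and equations on a normal subgroup}\label{sec:prelim}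

We recall how group topologies are defined by neighborhoods of the identity. Let $\mathcal N$ be a nonempty family of subsets of $G$ containing $e$ such that the intersection of any two members contains a third, such that for each $U\in\mathcal N$ there is $V\in\mathcal N$ with $VV^{-1}\subseteq U$, and such that for each $U\in\mathcal N$ and $g\in G$ there is $V\in\mathcal N$ with $gVg^{-1}\subseteq U$. Then $\mathcal N$ is a neighborhood base at $e$ of exactly one group topology on $G$, and this topology is Hausdorff if and only if $\bigcap\mathcal N=\{e\}$.

\begin{lemma}[Extension]\label{lem:extension}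
Let $H$ be normal in $G$, and let $\sigma$ be a Hausdorff group topology on $H$ for which conjugation by each $g\in G$ is continuous on $H$. Then there is a Hausdorff group topology $\sigma'$ on $G$ with $\sigma'|_H=\sigma$. In particular $\mathfrak M_G|_H\subseteq\sigma$.
\end{lemma}

\begin{proof}
Let $\mathcal N$ be the family of $\sigma$-neighborhoods of $e$ in $H$. The first two conditions above and $\bigcap\mathcal N=\{e\}$ hold because $\sigma$ is a Hausdorff group topology on $H$. The conjugation condition is the hypothesis, applied at the point $e$. So $\mathcal N$ is a base at $e$ of a Hausdorff group topology $\sigma'$ on $G$. The group topologies $\sigma'|_H$ and $\sigma$ have the same neighborhoods of $e$, hence are equal. Finally $\mathfrak M_G\subseteq\sigma'$.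
\end{proof}

\begin{lemma}\label{lem:closed}
Let $H$ be a $\mathfrak Z_G$-closed subgroup of $G$ and $S\subseteq H$. If $S$ is closed in $(H,\tau|_H)$ for every Hausdorff group topology $\tau$ on $G$, then $S$ is $\mathfrak M_G$-closed. Moreover, for every $Y\subseteq G$ the centralizer $C_G(Y)$ is $\mathfrak Z_G$-closed.
\end{lemma}

\begin{proof}
By \eqref{eq:ZM}, $H$ is $\tau$-closed for every such $\tau$, so $S$ is $\tau$-closed. Furthermore $C_G(Y)=\bigcap_{y\in Y}E_{xyx^{-1}y^{-1}}$.
\end{proof}

The next lemma says that, on a normal subgroup $H$, coefficients from $G$ matter only through the automorphisms of $H$ that they induce.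

\begin{lemma}\label{lem:equations}
Let $H$ be normal in $G$, and let $Q\le\mathrm{Aut}(H)$ be the group of automorphisms of $H$ induced by conjugation by elements of $G$. The nonempty sets among the $E_w\cap H$, $w\in G[x]$, are exactly the nonempty sets among
\begin{equation}\label{eq:trace}
\Bigl\{y\in H:\ q_1(y)^{\varepsilon_1}q_2(y)^{\varepsilon_2}\cdots q_n(y)^{\varepsilon_n}\,c=e\Bigr\},\qquad n\ge0,\ q_t\in Q,\ \varepsilon_t\in\mathbb Z,\ c\in H .
\end{equation}
In particular $\mathfrak Z_G|_H$ depends only on $H$ and $Q$.
\end{lemma}

\begin{proof}
For $w$ as in \eqref{eq:word} put $h_t=g_1g_2\cdots g_t$. Since $g_{t+1}=h_t^{-1}h_{t+1}$, for $y\in H$ we have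
\[
w(y)=\bigl(h_1y^{\varepsilon_1}h_1^{-1}\bigr)\bigl(h_2y^{\varepsilon_2}h_2^{-1}\bigr)\cdots\bigl(h_ny^{\varepsilon_n}h_n^{-1}\bigr)h_{n+1}.
\]
The product of the bracketed factors lies in $H$. So $E_w\cap H=\emptyset$ if $h_{n+1}\notin H$. Otherwise $E_w\cap H$ is the set \eqref{eq:trace} with $q_t$ the conjugation by $h_t$ and $c=h_{n+1}$. Conversely, given $q_t$ and $c$, choose $h_t\in G$ inducing $q_t$ for $t\le n$, put $h_{n+1}=c$, $g_1=h_1$ and $g_{t+1}=h_t^{-1}h_{t+1}$; the corresponding word $w$ has \eqref{eq:trace} as its trace on $H$. For the last statement, the traces $E_w\cap H$ form a closed subbase of $\mathfrak Z_G|_H$, and including or omitting $\emptyset$ does not change the topology.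
\end{proof}

\section{What the action has to do}\label{sec:reduction}

\subsection{Notation}
Put $A_0=0$ and $A_n=\langle b_1,\dots,b_n\rangle$. The \emph{level} of $x\in A$ is
\[
\lambda(x)=\min\{n: x\in A_n\},
\]
the position of the last nonzero coordinate of $x$ (and $\lambda(0)=0$). For $\mu\in\mathbb F_p^*$ we have $\lambda(\mu x)=\lambda(x)$. Moreover $\lambda(x+y)\le\max(\lambda(x),\lambda(y))$, with equality if $\lambda(x)\ne\lambda(y)$. Consequently, \emph{a nonempty linear combination with nonzero coefficients of vectors of pairwise distinct levels has level equal to the largest of these levels}.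

Let $A^*=\mathrm{Hom}(A,\mathbb F_p)$; the functional $f\in A^*$ with $f(b_1)=1$ and $f(b_n)=0$ for $n\ge2$ stays fixed. Subgroups of $A$ are subspaces, and those of finite index are the finite intersections of kernels of functionals.

\begin{definition}
A set $V\subseteq A$ with $\mathbb F_p^*V=V$ is \emph{porous} if for every $n$ there is $\ell_0$ such that for every $\ell\ge\ell_0$ there is a vector $c$ of level $\ell$ with $(c+A_n)\cap V=\emptyset$.
\end{definition}

A finite-index subgroup $V$ is not porous, since $V+A_n=A$ for some $n$.

\begin{proposition}\label{prop:reduction}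
Let a group $F$ act on $A$ by automorphisms, so that $A$ is an $\mathbb F_p[F]$-module, and suppose:
\begin{enumerate}
\item[(K)] every nonzero $r\in\mathbb F_p[F]$ has finite kernel on $A$;
\item[(R1)] for every nonzero $\chi\in A^*$ some $k\in F$ satisfies $f\circ k=\chi$;
\item[(R2)] for every porous $V\subseteq A$ some $k\in F$ satisfies $V\cap k^{-1}(V)\subseteq\{0\}$.
\end{enumerate}
Then $G=A\rtimes F$ satisfies {\rm (1)} and {\rm (2)} of Theorem~\ref{thm:A}.
\end{proposition}

Condition (K) controls equations. Conditions (R1) and (R2) control topologies, and they treat precompact and non-precompact topologies respectively. In (R2) a restriction on $V$ is unavoidable: if $V$ is a finite-index subgroup, then so is $V\cap k^{-1}(V)$ for every automorphism $k$, and it is infinite. The rest of this section proves the proposition.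

\subsection{Equations: part (1)}
Conjugation by $(a,g)\in A\rtimes F$ acts on $A$ as $g$, because $A$ is abelian. So every automorphism $q_t$ in Lemma~\ref{lem:equations} is induced by some $u_t\in F$, and, in additive notation, every nonempty trace $E_w\cap A$ has the form
\[
\{a\in A: ra=-c\},\qquad r=\sum_t\varepsilon_tu_t\in\mathbb F_p[F],\ u_t\in F,\ c\in A .
\]
If $r=0$, a nonempty trace is $A$. If $r\ne0$, it is a coset of $\ker r$, which is finite by (K). Thus every trace is finite or equal to $A$, and the same holds for the sets obtained from traces by finite unions and arbitrary intersections. Since points are closed, $\mathfrak Z_G|_A$ is the cofinite topology. So is $\mathfrak Z_A$, by Example~\ref{ex:transvection}.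

It remains to see that $\mathfrak M_A$ is cofinite. Points are $\mathfrak M_A$-closed. Let $S\subsetneq A$ be infinite and pick $y\in A\setminus S$. The infinite set $S-y$ lies in no finite-dimensional subspace, since such subspaces are finite; hence it contains an infinite linearly independent sequence $s_1,s_2,\dots$. The subgroups $\langle s_m:m\ge q\rangle$, $q\ge1$, have trivial intersection, so they form a base at $0$ of a Hausdorff group topology on $A$, in which $s_m\to0$. In this topology $y=\lim(y+s_m)$ with $y+s_m\in S$, so $S$ is not closed. Hence $S$ is not $\mathfrak M_A$-closed. This proves (1).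

\subsection{Topologies: part (2)}

\begin{lemma}\label{lem:dichotomy}
Assume {\rm (R1)} and {\rm (R2)}. Let $\tau$ be a Hausdorff group topology on $A$ for which every element of $F$ acts as a homeomorphism. Then $\mathcal P\subseteq\tau$.
\end{lemma}

\begin{proof}
Recall that $\tau$ is \emph{precompact} if for every neighborhood $U$ of $0$ there is a finite set $\Phi$ with $U+\Phi=A$.

\emph{Case 1: $\tau$ is precompact.} The completion of $(A,\tau)$ is then a compact Hausdorff abelian group containing $(A,\tau)$ as a topological subgroup, and by the Peter--Weyl theorem its continuous characters separate points. So $A$ has a nontrivial $\tau$-continuous character. Since $pA=0$, it has the form $\exp(2\pi\sqrt{-1}\,\chi/p)$ with $0\ne\chi\in A^*$; it takes finitely many values, so $\ker\chi$ is $\tau$-open. One open hyperplane suffices to get all others. By (R1) there is $k\in F$ with $f\circ k=\chi$. Then $\ker f=k(\ker\chi)$ is open. For any nonzero $\chi'\in A^*$ there is $k'\in F$ with $f\circ k'=\chi'$, and $\ker\chi'=k'^{-1}(\ker f)$ is open. Finite intersections of such kernels are all the finite-index subgroups, so $\mathcal P\subseteq\tau$.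

\emph{Case 2: $\tau$ is not precompact.} Choose a neighborhood $U$ of $0$ with $U+\Phi\ne A$ for every finite $\Phi$, a neighborhood $V_0$ of $0$ with $V_0-V_0\subseteq U$, and put $V=\bigcap_{\mu\in\mathbb F_p^*}\mu V_0$. Multiplication by $\mu\in\mathbb F_p^*$ is a homeomorphism, so $V$ is a neighborhood of $0$. Also $\mathbb F_p^*V=V$ and $V-V\subseteq U$.

We claim that $V$ is porous. If not, then for some $n$ there are infinitely many $\ell$ such that all vectors of level $\ell$ lie in $V+A_n$. Given $y\in A$, take such an $\ell>\lambda(y)$. Both $b_\ell$ and $b_\ell+y$ have level $\ell$, so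
\[
y=(b_\ell+y)-b_\ell\in(V-V)+A_n\subseteq U+A_n .
\]
Thus $A=U+A_n$ with $A_n$ finite, contrary to the choice of $U$.

By (R2) there is $k\in F$ such that $V\cap k^{-1}(V)\subseteq\{0\}$. The left side is a neighborhood of $0$. So $\tau$ is discrete, and $\mathcal P\subseteq\tau$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}, part {\rm (2)}]
If $\tau$ is a Hausdorff group topology on $G$, then conjugations are $\tau$-homeomorphisms, so Lemma~\ref{lem:dichotomy} applies to $\tau|_A$ and gives $\mathcal P\subseteq\tau|_A$.

To pass to $\mathfrak M_G$ we need $A$ to be closed. For $1\ne w\in F$ the element $w-1\in\mathbb F_p[F]$ is nonzero, so by (K) its kernel is finite, and $w$ acts nontrivially on the infinite group $A$. Hence $C_G(A)=A$, and $A$ is $\mathfrak Z_G$-closed by Lemma~\ref{lem:closed}. Let $S\subseteq A$ be $\mathcal P$-closed. It is $\tau|_A$-closed for every Hausdorff group topology $\tau$ on $G$, so it is $\mathfrak M_G$-closed by Lemma~\ref{lem:closed}. This shows $\mathcal P\subseteq\mathfrak M_G|_A$. Conversely, every automorphism of $A$ permutes the finite-index subgroups, so it is $\mathcal P$-continuous,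 and $\mathfrak M_G|_A\subseteq\mathcal P$ by Lemma~\ref{lem:extension}.
\end{proof}

\section{The automorphisms}\label{sec:automorphisms}

\subsection{Requirements and almost disjoint sets}
Let $I$ be the set of all \emph{requirements}, of two types:
\begin{itemize}
\item type 1: a nonzero $\chi\in A^*$, with the demand $f\circ k=\chi$ on $k$;
\item type 2: a porous $V\subseteq A$, with the demand $V\cap k^{-1}(V)\subseteq\{0\}$ on $k$.
\end{itemize}
Since $A$ is countable, $|I|\le\mathfrak c$. Choose infinite sets $B_i\subseteq\mathbb N=\{1,2,\dots\}$, $i\in I$, such that $B_i\cap B_{i'}$ is finite whenever $i\ne i'$. Such a family exists: to an infinite $0$--$1$ sequence assign the set of its finite initial segments. These sets are infinite subsets of the countable set of all finite $0$--$1$ sequences, any two of them have finite intersection, and there are $\mathfrak c$ of them; transport them to $\mathbb N$ by a bijection.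

\subsection{Back and forth}
Fix $i\in I$. We construct finite subspaces $0=D_0\subset D_1\subset\cdots$ and $0=E_0\subset E_1\subset\cdots$ of $A$, isomorphisms $\varphi_j\colon D_j\to E_j$ with $\varphi_j$ extending $\varphi_{j-1}$, and integers $n_j\ge1$, $\ell_j\in B_i$, for $j\ge1$, such that:
\begin{enumerate}
\item[(a)] for $j$ odd (a basis vector enters the domain): $n_j=\min\{n:b_n\notin D_{j-1}\}$, $D_j=D_{j-1}+\mathbb F_pb_{n_j}$, $E_j=E_{j-1}+\mathbb F_pc_j$, $\varphi_j(b_{n_j})=c_j$, and $\lambda(c_j)=\ell_j$;
\item[(b)] for $j$ even (a basis vector enters the range): $n_j=\min\{n:b_n\notin E_{j-1}\}$, $E_j=E_{j-1}+\mathbb F_pb_{n_j}$, $D_j=D_{j-1}+\mathbb F_pd_j$, $\varphi_j(d_j)=b_{n_j}$, and $\lambda(d_j)=\ell_j$;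
\item[(c)] $\ell_j>n_j$, and $\ell_j>\lambda(y)$ for all $y\in D_{j-1}\cup E_{j-1}$. In particular $\ell_1<\ell_2<\cdots$.
\end{enumerate}
So the partner of each entering basis vector has a high level, and this level is in $B_i$. By (c), $c_j\notin E_{j-1}$ and $d_j\notin D_{j-1}$. The entering vector $b_{n_j}$ is new by the choice of $n_j$, so $\varphi_j$ is a well-defined isomorphism. The freedom left is the choice of $\ell_j$ and of the lower coordinates of $c_j$ or $d_j$; it is used to meet the requirement.

\emph{Type 1.} We keep $f\circ\varphi_j=\chi|_{D_j}$.
For $j$ odd, this needs $f(c_j)=\chi(b_{n_j})$. Choose $\ell_j\in B_i$ large enough for (c). Then $\ell_j\ge2$, so $f\ne0$ on $A_{\ell_j-1}$, and there is such a $c_j\in b_{\ell_j}+A_{\ell_j-1}$.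
For $j$ even, we need $\chi(d_j)=f(b_{n_j})$. Choose $\ell_j\in B_i$ so large that (c) holds and $\chi\ne0$ on $A_{\ell_j-1}$; then there is such a $d_j\in b_{\ell_j}+A_{\ell_j-1}$. Here $\chi\ne0$ is used.

\emph{Type 2.} We keep: no nonzero $x\in D_j$ satisfies both $x\in V$ and $\varphi_j(x)\in V$. Only $x\in D_j\setminus D_{j-1}$ have to be considered.
For $j$ odd, take $n$ with $E_{j-1}\subseteq A_n$. By porosity there are $\ell_j\in B_i$, large enough for (c), and $c_j$ of level $\ell_j$ with $(c_j+A_n)\cap V=\emptyset$. An element $x\in D_j\setminus D_{j-1}$ has the form $\mu b_{n_j}+z$ with $\mu\ne0$ and $z\in D_{j-1}$, so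
\[
\varphi_j(x)=\mu c_j+\varphi_{j-1}(z)\in\mu(c_j+E_{j-1}),
\]
which is disjoint from $\mu V=V$.
For $j$ even, take $n$ with $D_{j-1}\subseteq A_n$, then $\ell_j\in B_i$ large enough for (c) and $d_j$ of level $\ell_j$ with $(d_j+A_n)\cap V=\emptyset$. An element of $D_j\setminus D_{j-1}$ lies in $\mu(d_j+D_{j-1})$ for some $\mu\ne0$, hence not in $V$.

\emph{Limit.} For $j$ odd, minimality of $n_j$ gives
\begin{equation}\label{eq:initial}
A_{n_j-1}\subseteq D_{j-1},\qquad A_{n_j}\subseteq D_j,
\end{equation}
and therefore $n_{j+2}>n_j$; for $j$ even the same holds with $E$ in place of $D$. Hence $\bigcup_jD_j=\bigcup_jE_j=A$, and $k_i=\bigcup_j\varphi_j$ is an automorphism of $A$ that meets requirement $i$.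

\begin{example}\label{ex:steps}
For type 1 the first steps are these. At $j=1$, $n_1=1$ and $b_1\mapsto c_1=b_{\ell_1}+\chi(b_1)b_1$ is a possible choice. All nonzero vectors of $E_1=\langle c_1\rangle$ have level $\ell_1\ge2$, so at $j=2$ the first basis vector missing from the range is again $b_1$, and some $d_2$ of level $\ell_2>\ell_1$ with $\chi(d_2)=1$ is sent to $b_1$. At $j=3$, all vectors of level at most $2$ in $D_2=\langle b_1,d_2\rangle$ are multiples of $b_1$, so $n_3=2$ and $b_2\mapsto c_3$ with $\lambda(c_3)=\ell_3>\ell_2$. On $D_2$, the automorphism raises the level of $b_1$ from $1$ to $\ell_1$, and lowers the level of every vector $\mu d_2+\nu b_1$ with $\mu\ne0$ from $\ell_2$ to $1$ or $\ell_1$.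
\end{example}

\subsection{How levels change}
Put
\[
B_i^+=\{\ell_j:j\text{ odd}\},\qquad B_i^-=\{\ell_j:j\text{ even}\}.
\]
Since the $\ell_j$ are distinct, these are disjoint subsets of $B_i$. We identify the signs $\pm$ with the exponents $\pm1$, and write $\ell_j^{(i)}$, $n_j^{(i)}$ when $i$ must be displayed. The first lemma says that when $k_i^{\varepsilon}$ raises a level, the new level reveals $\varepsilon$, and also $i$ up to the finite overlaps of the sets $B_i$.

\begin{lemma}\label{lem:raise}
Let $x\ne0$ and let $j$ be minimal with $x\in D_j$. If $j$ is odd, then $\lambda(k_ix)=\ell_j>\lambda(x)$. If $j$ is even, then $\lambda(x)=\ell_j>\lambda(k_ix)$. Consequently, for $s=k_i^\varepsilon$ with $\varepsilon=\pm1$ and $x\ne0$ we have $\lambda(sx)\ne\lambda(x)$, and $\lambda(sx)>\lambda(x)$ implies $\lambda(sx)\in B_i^\varepsilon$.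
\end{lemma}

\begin{proof}
If $j$ is odd, then $x=\mu b_{n_j}+z$ with $\mu\ne0$ and $z\in D_{j-1}$, so $\lambda(x)<\ell_j$ by (c). Also $k_ix=\mu c_j+k_iz$ with $k_iz\in E_{j-1}$, so $\lambda(k_iz)<\ell_j$ and $\lambda(k_ix)=\ell_j$. If $j$ is even, then $x=\mu d_j+z$ with $\mu\ne0$ and $z\in D_{j-1}$, so $\lambda(x)=\ell_j$, while $k_ix=\mu b_{n_j}+k_iz$ has level less than $\ell_j$.

For $s=k_i$ the last statement is immediate. For $s=k_i^{-1}$ put $y=k_i^{-1}x$ and apply the first part to $y$ and $k_iy=x$. The levels differ, and $\lambda(y)>\lambda(x)$ holds only when the minimal $j$ with $y\in D_j$ is even, in which case $\lambda(y)=\ell_j\in B_i^-$.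
\end{proof}

The new level $\ell_j$ also reveals the stage $j$, hence $n_j$. The second lemma says that this almost determines the old level: it is $n_j$, unless the old level was itself one of the special levels of the opposite sign.

\begin{lemma}\label{lem:origin}
Let $s=k_i^\varepsilon$, $x\ne0$, $\lambda(sx)>\lambda(x)$ and $\lambda(sx)=\ell_j$. Then $\lambda(x)\ge n_j$. If moreover $\lambda(x)\notin B_i^{-\varepsilon}$, then $\lambda(x)=n_j$.
\end{lemma}

\begin{proof}
Let $\varepsilon=+1$. By Lemma~\ref{lem:raise}, and since the $\ell_j$ are distinct, $j$ is odd and $x\in D_j\setminus D_{j-1}$. Since $A_{n_j-1}\subseteq D_{j-1}$ by \eqref{eq:initial}, $\lambda(x)\ge n_j$. Now $D_j$ is spanned by the $b_{n_t}$ with $t\le j$ odd and the $d_t$ with $t<j$ even. For odd $t\le j$ we have $n_t\le n_j$, and $A_{n_j}\subseteq D_j$, so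
\[
D_j=A_{n_j}+\langle d_t:t<j\text{ even}\rangle .
\]
Write $x=a+d$ with $a\in A_{n_j}$ and $d=\sum_t\mu_td_t$. The $d_t$ have distinct levels $\ell_t\in B_i^-$, so $d$ is $0$ or has level in $B_i^-$. If $\lambda(x)>n_j\ge\lambda(a)$, then $\lambda(x)=\lambda(d)\in B_i^-$.

Let $\varepsilon=-1$. Applying Lemma~\ref{lem:raise} to $y=k_i^{-1}x$, we see that $j$ is even and $y\in D_j\setminus D_{j-1}$, so $x=k_iy\in E_j\setminus E_{j-1}$. Since $A_{n_j-1}\subseteq E_{j-1}$, $\lambda(x)\ge n_j$. As above, $E_j=A_{n_j}+\langle c_t:t<j\text{ odd}\rangle$, where the $c_t$ have distinct levels $\ell_t\in B_i^+$. Writing $x=a+c$ accordingly, $\lambda(x)>n_j$ implies $\lambda(x)=\lambda(c)\in B_i^+$.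
\end{proof}

\section{Finite kernels}\label{sec:kernels}

Let $F$ be the free group on letters $t_i$, $i\in I$, acting on $A$ by $t_i\mapsto k_i$. Its rank is $|I|\le\mathfrak c$, and (R1) and (R2) hold by construction. It remains to prove (K).

\subsection{The smallest instructive cases}
For one letter, $r=\alpha+\beta t_i$ with $\alpha,\beta\in\mathbb F_p^*$ is injective: by Lemma~\ref{lem:raise}, $x$ and $k_ix$ have different levels when $x\neq0$, so $\alpha x+\beta k_ix\ne0$.

Now take two different letters, written $t_1$ and $t_2$, and
\[
r=\alpha t_1t_2+\beta t_2+\gamma+\delta t_1,\qquad \alpha,\beta,\gamma,\delta\in\mathbb F_p^* .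
\]
Let all elements of $B_1\cap B_2$ be at most $N_0$, and let $x\ne0$ be such that the four vectors in the row
\[
k_1k_2x\ \ \text{---}\ \ k_2x\ \ \text{---}\ \ x\ \ \text{---}\ \ k_1x
\]
have levels greater than $N_0$; this holds for all nonzero $x$ in a suitable subspace of finite codimension. Neighbors in the row differ by one letter, so their levels differ. We show that all four levels are different; then $rx\ne0$.

No interior vector of the row is a peak, that is, has a higher level than both neighbors. If $x$ were a peak, then $x=k_2^{-1}(k_2x)$ and $x=k_1^{-1}(k_1x)$ would give $\lambda(x)\in B_2^-\cap B_1^-$, although $\lambda(x)>N_0$. If $k_2x$ were a peak, then $\lambda(k_2x)\in B_2^+\cap B_1^-$, which is impossible for the same reason. So levels increase in both directions away from a lowest vector. If the lowest vector is at an end of the row, all levels are different. Two cases remain.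

\emph{Lowest vector $x$.} Then $\lambda(k_2x)\in B_2^+$, while $\lambda(k_1x)$ and $\lambda(k_1k_2x)$ are in $B_1^+$. The only possible coincidence is $\lambda(k_1k_2x)=\lambda(k_1x)=\ell_j^{(1)}$. Put $n=n_j^{(1)}$. As $\lambda(k_2x)\notin B_1$, Lemma~\ref{lem:origin} with $s=k_1$ yields $\lambda(k_2x)=n$ and $\lambda(x)\ge n$. This contradicts $\lambda(k_2x)>\lambda(x)$.

\emph{Lowest vector $k_2x$.} Then $\lambda(x)\in B_2^-$, and $\lambda(k_1x),\lambda(k_1k_2x)\in B_1^+$. Again the only possible coincidence is $\lambda(k_1k_2x)=\lambda(k_1x)=\ell_j^{(1)}$. With $n=n_j^{(1)}$, Lemma~\ref{lem:origin} yields $\lambda(x)=n$ and $\lambda(k_2x)\ge n$, contradicting $\lambda(k_2x)<\lambda(x)$.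

So a coincidence of levels can be pulled back one step toward the lowest vector, where it becomes impossible. In general it becomes impossible or becomes a coincidence closer to the lowest vector, and we use induction on a tree.

\subsection{The general case}

\begin{proposition}\label{prop:kernels}
Every nonzero $r\in\mathbb F_p[F]$ has finite kernel on $A$.
\end{proposition}

\begin{proof}
Let $r=\sum_{w\in\Omega}\mu_ww$ with $\Omega\subset F$ finite and nonempty and all $\mu_w\ne0$. Join $w$ and $sw$ by an edge for each $w\in F$ and each $s=t_i^{\pm1}$. This graph is a Cayley graph of the free group $F$ and therefore a tree: paths without backtracking from $w$ to $w'$ correspond to reduced words representing $w'w^{-1}$, and there is exactly one. Let $T$ be the finite subtree spanned by $\Omega$, let $I_0$ be the finite set of indices of the letters on edges of $T$, and let $N_0\in\mathbb N$ be larger than all elements of $B_i\cap B_{i'}$ for distinct $i,i'\in I_0$. Put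
\[
X=\{x\in A: wx\in\langle b_n:n>N_0\rangle\text{ for all }w\in T\}.
\]
Each $w$ imposes a condition of codimension $N_0$, so $X$ has codimension at most $|T|N_0$. We show $X\cap\ker r=0$; then $\dim\ker r\le|T|N_0$, and $\ker r$ is finite.

Let $0\ne x\in X$ and write $\lambda_w=\lambda(wx)$ for $w\in T$. By the choice of $X$, $\lambda_w>N_0$ for all $w\in T$. By Lemma~\ref{lem:raise}, adjacent vertices of $T$ have different levels.

\emph{Step 1: a raised level determines the raising letter.} Let $v=su$ and $v'=s'u'$ be vertices of $T$, where $s,s'$ are letters or inverses of letters and $u,u'\in T$, with $\lambda_u<\lambda_v$, $\lambda_{u'}<\lambda_{v'}$ and $\lambda_v=\lambda_{v'}$. We claim $s=s'$. Write $s=t_i^\varepsilon$ and $s'=t_{i'}^{\varepsilon'}$; then $i,i'\in I_0$. By Lemma~\ref{lem:raise}, $\lambda_v\in B_i^\varepsilon\cap B_{i'}^{\varepsilon'}$. Since $\lambda_v>N_0$, $i=i'$. Since $B_i^+\cap B_i^-=\emptyset$, $\varepsilon=\varepsilon'$. Taking $v=v'$, we get $u=u'$; so no vertex of $T$ has two distinct neighbors in $T$ of lower level.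

\emph{Step 2: levels increase away from a lowest vertex.} Let $o\in T$ have minimal level and let $o=v_0,v_1,\dots,v_m$ be a geodesic in $T$ with $m\ge1$. Then $\lambda_{v_1}>\lambda_{v_0}$, by minimality and because adjacent levels differ. If the levels did not increase all along the geodesic, there would be a first index $h\ge1$ with $\lambda_{v_{h-1}}<\lambda_{v_h}>\lambda_{v_{h+1}}$. Then $v_h$ would have two distinct lower neighbors, contradicting Step 1. Hence every $v\in T\setminus\{o\}$ satisfies $\lambda_v>\lambda_o$. It has a parent $v^-$, the next vertex on the geodesic to $o$, with $\lambda_{v^-}<\lambda_v$. We write $v=s_vv^-$ with $s_v$ a letter or the inverse of a letter.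

\emph{Step 3: all levels are different.} Suppose not, and choose $v\ne v'$ in $T$ with $\lambda_v=\lambda_{v'}$ and with the sum of the distances from $v$ and $v'$ to $o$ minimal. By Step 2 neither is $o$. By Step 1, $s_v=s_{v'}=:s=t_i^\varepsilon$. So $u:=v^-$ and $u':=v'^-$ are distinct. By Lemma~\ref{lem:raise} we may write $\lambda_v=\lambda_{v'}=\ell_j^{(i)}$; put $n=n_j^{(i)}$. By Lemma~\ref{lem:origin},
\[
\lambda_u\ge n,\qquad \lambda_{u'}\ge n .
\]

We claim that \emph{if $u\ne o$, then $\lambda_u=n$}, and likewise for $u'$. By Lemma~\ref{lem:origin} it suffices to show $\lambda_u\notin B_i^{-\varepsilon}$. Let $s_u=t_{i''}^{\varepsilon''}$, so that $\lambda_u\in B_{i''}^{\varepsilon''}$ by Lemma~\ref{lem:raise}. If $i''\ne i$, then $\lambda_u\notin B_i$ because $\lambda_u>N_0$. If $i''=i$, then $\varepsilon''=\varepsilon$: otherwise $v=ss_uu^-=u^-$, contradicting $\lambda_v>\lambda_u>\lambda_{u^-}$. So $\lambda_u\in B_i^\varepsilon$, which is disjoint from $B_i^{-\varepsilon}$. The argument for $u'$ is the same, with $v',u'$ in place of $v,u$.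

If $u\ne o$ and $u'\ne o$, then $\lambda_u=n=\lambda_{u'}$ with $u\ne u'$, contradicting the minimal choice of $v,v'$. Otherwise, by symmetry, we may assume $u=o$. Then $u'\ne o$, so $\lambda_o=\lambda_u\ge n=\lambda_{u'}$, contradicting $\lambda_{u'}>\lambda_o$.

\emph{Conclusion.} The vectors $wx$, $w\in\Omega$, have pairwise distinct levels. So $rx=\sum_{w\in\Omega}\mu_w\,wx$ has level $\max_{w\in\Omega}\lambda_w>0$, and $rx\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The action of $F$ satisfies (K) by Proposition~\ref{prop:kernels}, and (R1), (R2) by the construction of the $k_i$. Proposition~\ref{prop:reduction} gives (1) and (2). The last assertion was derived from them after the statement of the theorem.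
\end{proof}

\section{Bounds for normal subgroups}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}{\rm (1)}]
The Bohr topology of the abelian group $H$ is a group topology, and it is Hausdorff because homomorphisms to $\mathbb T$ separate the points of $H$. If $\alpha$ is an automorphism of $H$, then $\chi\mapsto\chi\circ\alpha$ permutes $\mathrm{Hom}(H,\mathbb T)$, so $\alpha$ is a homeomorphism. In particular conjugations by elements of $G$ are continuous, and Lemma~\ref{lem:extension} applies.
\end{proof}

For part (2), the idea is to replace $G$ by a countable group $P$ that contains $H$ as a normal subgroup and induces on $H$ the same group $Q$ of automorphisms, and then to use Markov's theorem in $P$. By Lemma~\ref{lem:equations}, this replacement does not change the topology that the Zariski topology induces on $H$. By Lemma~\ref{lem:extension}, Hausdorff group topologies on $H$ can be carried from $P$ to $G$. To transfer closed sets we also want $H$ to be $\mathfrak Z_P$-closed. We ensure this by including in $P$ a further normal subgroup that commutes with $H$, has trivial center, and is acted on by $Q$ in such a way that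 its centralizer is visibly $H$.

\begin{proof}[Proof of Theorem~\ref{thm:B}{\rm (2)}]
Let $Q\le\mathrm{Aut}(H)$ be the group of automorphisms induced by conjugation by elements of $G$. It is isomorphic to $G/C_G(H)$, hence countable, and it contains all inner automorphisms of $H$. Let $U=\bigoplus_{q\in Q}S_3^{(q)}$ be the restricted direct sum of copies of the symmetric group $S_3$, on which $Q$ acts by permuting the summands by left translation of the index. Let $Q$ act on $H\times U$ through its given actions on both factors, and put
\[
P=(H\times U)\rtimes Q ,
\]
a countable group in which $H$ is normal.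

\emph{$H$ is $\mathfrak Z_P$-closed.} An element $(h,u,q)$ with $q\ne1$ conjugates the summand $S_3^{(1)}$ onto $S_3^{(q)}\ne S_3^{(1)}$, so it does not centralize $U$. An element $(h,u,1)$ centralizes $U$ if and only if $u\in Z(U)$, and $Z(U)=1$ because $S_3$ has trivial center. So $H=C_P(U)$, and Lemma~\ref{lem:closed} applies.

\emph{$\mathfrak Z_P|_H=\mathfrak Z_G|_H$.} The element $(h,u,q)\in P$ acts on $H$ as $q$ followed by the inner automorphism given by $h$, and this composition is an element of $Q$; moreover, every $q\in Q$ is induced by $(e,e,q)$. So $P$ and $G$ induce the same group $Q$ of automorphisms of $H$, and Lemma~\ref{lem:equations} applies.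

\emph{$\mathfrak M_G|_H\subseteq\mathfrak Z_G|_H$.} Let $S=H\cap\Phi$ with $\Phi$ an $\mathfrak M_G$-closed set, and let $\sigma$ be a Hausdorff group topology on $P$. Conjugations in $P$ are $\sigma$-homeomorphisms, so every element of $Q$ acts as a homeomorphism of $(H,\sigma|_H)$. Thus conjugation by each $g\in G$ is $\sigma|_H$-continuous on $H$, and by Lemma~\ref{lem:extension} there is a Hausdorff group topology $\sigma'$ on $G$ with $\sigma'|_H=\sigma|_H$. Since $\Phi$ is $\sigma'$-closed, $S$ is closed in $(H,\sigma|_H)$. As $\sigma$ was arbitrary and $H$ is $\mathfrak Z_P$-closed, $S$ is $\mathfrak M_P$-closed by Lemma~\ref{lem:closed}. By Theorem~\ref{thm:markov}, it is $\mathfrak Z_P$-closed. So $S$ is closed in $\mathfrak Z_P|_H=\mathfrak Z_G|_H$.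

The inclusion $\mathfrak Z_G|_H\subseteq\mathfrak M_G|_H$ follows from \eqref{eq:ZM}. Hence $\mathfrak M_G|_H=\mathfrak Z_G|_H$. As $H$ is countable, also $\mathfrak M_H=\mathfrak Z_H$ by Theorem~\ref{thm:markov}. So $\mathfrak Z_G|_H=\mathfrak Z_H$ if and only if $\mathfrak M_G|_H=\mathfrak M_H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{markov}
A. A. Markov, \emph{On unconditionally closed sets}, Mat. Sb. \textbf{18} (1946), 3--28.

\bibitem{thesis}
Ph.D. Thesis, \url{https://air.uniud.it/retrieve/e27ce0c5-7001-055e-e053-6605fe0a7873/10990_176_DanieleTollerPhDthesis.pdf}.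

\end{thebibliography}
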